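\title{Shortest paths need cubic-size $(\min,+)$ circuits}

\begin{abstract}
We prove that every $(\min,+)$ circuit computing the weight of a shortest path between two fixed vertices of the complete digraph on $n$ vertices has $\Omega(n^3)$ gates. This matches the Bellman--Ford circuit, so circuits that are not skew gain at most a constant factor. The proof assigns to each path with $k$ edges a set of $\lfloor k/2\rfloor$ addition gates and shows, by cutting and pasting parse trees, that this set determines the path. The same argument gives the size $\Theta(kn^2)$ for shortest paths with at most $k$ edges, uniformly for $3\le k\le n-1$.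
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}=\{0,1,2,\dots\}$. A \emph{$(\min,+)$ circuit} is a finite directed acyclic graph whose leaves are labeled by variables or by constants from $\mathbb{N}$, and whose other nodes are \emph{gates}, labeled $\min$ or $+$, with exactly two inputs each. A gate computes the minimum or the sum of the values at its inputs, and one node is the output. The \emph{size} of a circuit is its number of gates. Such a circuit is a dynamic program in its purest form: every gate is a table entry, computed from two earlier entries by a rule that is fixed in advance and does not depend on the input. A circuit is \emph{skew} if every $+$ gate has a leaf among its two inputs.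

Take the complete digraph on $\{1,\dots,n\}$, $n\ge2$, with one variable $x_{ij}$ for the weight of each edge $(i,j)$, $i\ne j$. A circuit \emph{computes shortest paths on $n$ vertices} if, for every assignment of values in $\mathbb{N}$ to the variables, its output is the minimum of $\sum_{(i,j)\in P}x_{ij}$ over all simple directed paths $P$ from $1$ to $n$. Let $S(n)$ be the minimum size of such a circuit. The Bellman--Ford algorithm gives a skew circuit of size $O(n^3)$, recalled in Section~\ref{sec:bf}, and for skew circuits a lower bound $\Omega(n^3)$ is known. Whether $\Omega(n^3)$ gates are necessary for general circuits is posed as an open problem in~\cite{source}.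

The obvious lower bound is only quadratic. Each of the $N=n^2-3n+3$ edges $(i,j)$ with $i\ne n$ and $j\neq 1$ lies on a simple path $p$ from $1$ to $n$, and the function depends on $x_{ij}$: with weight $0$ on $p$ and $1$ elsewhere the value is $0$, and it becomes positive when $x_{ij}$ is raised to $1$. If $g$ gates feed the output, their $2g$ wires connect at least $g+N$ nodes, so $2g\ge g+N-1$ and $S(n)\ge N-1=(n-1)(n-2)$. This is exact for $n=2$, where the output is the leaf $x_{12}$, and for $n=3$, where it is $\min\{x_{13},x_{12}+x_{23}\}$. One may suspect that the truth lies strictly between $n^2$ and $n^3$: only one distance is asked for, and while a skew circuit builds a sum one edge at a time, a general circuit may add two long sums, each shared among many paths. The suspicion is wrong.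

\begin{theorem}\label{thm:cubic}
For all $n\ge4$, every $(\min,+)$ circuit computing shortest paths on $n$ vertices has at least $\frac{(n-3)(n-2)^2}{2e^3}$ gates labeled $+$. In particular, $S(n)\ge\frac{n^3}{9e^3}$ for $n\ge6$.
\end{theorem}

Hence $S(n)=\Theta(n^3)$. The theorem comes from a counting inequality that holds in every digraph. Let $G=(V,E)$ be a finite digraph, where $E$ is a set of ordered pairs of distinct vertices, let $s\ne t$ be vertices, and take one variable $x_e$ for each $e\in E$. From now on a \emph{path} is a simple directed path, identified with its set of edges. For $x\in\mathbb{N}^E$ and $P\subseteq E$ put $x(P)=\sum_{e\in P}x_e$. Let $\operatorname{dist}(x)$ be the minimum of $x(P)$ over all $s$--$t$ paths $P$, and let $\mathcal{P}_k$ be the set of $s$--$t$ paths with exactly $k$ edges. For a circuit $F$, let $S_+(F)$ be its number of $+$ gates.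

\begin{theorem}\label{thm:count}
Let $k\ge1$ and $\mathcal{P}_k\ne\emptyset$, and let $F$ be a $(\min,+)$ circuit with
\begin{equation}\label{eq:sandwich}
\operatorname{dist}(x)\ \le\ F(x)\ \le\ \min_{P\in\mathcal{P}_k}x(P)\qquad\text{for all }x\in\mathbb{N}^E.
\end{equation}
Then
\[
\binom{S_+(F)}{\lfloor k/2\rfloor}\ \ge\ |\mathcal{P}_k|.
\]
\end{theorem}

Condition \eqref{eq:sandwich} holds for the minimum weight of an $s$--$t$ path, or of an $s$--$t$ walk, with exactly $k$ or with at most $k$ edges, because the weights are non-negative and every $s$--$t$ walk contains an $s$--$t$ path. This flexibility determines the complexity for every bound on the number of edges.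

\begin{theorem}\label{thm:hops}
Let $S^{(k)}(n)$ be the minimum size of a $(\min,+)$ circuit computing the minimum weight of a path from $1$ to $n$ with at most $k$ edges in the complete digraph on $n$ vertices. For all $n\ge4$ and $3\le k\le n-1$,
\[
\frac{kn^2}{16e^3}\ \le\ S^{(k)}(n)\ \le\ 2kn^2 .
\]
Moreover, $n-2\le S^{(2)}(n)\le2(n-2)$ and $S^{(1)}(n)=0$.
\end{theorem}

All the upper bounds are those of the Bellman--Ford circuit, which is thus optimal up to a constant factor for every $k$. Finally, a better choice of $k$ in Theorem~\ref{thm:count} improves the constant of Theorem~\ref{thm:cubic}.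

\begin{theorem}\label{thm:constant}
The minimum number $S_+(n)$ of $+$ gates in a $(\min,+)$ circuit computing shortest paths on $n$ vertices satisfies
\[
\liminf_{n\to\infty}\frac{S_+(n)}{n^3}\ \ge\ \max_{0<\kappa<1}\ \frac{\kappa}{2e^3}\,(1-\kappa)^{-2(1-\kappa)/\kappa}\ >\ \frac1{20}.
\]
\end{theorem}

Together with $S(n)=S^{(n-1)}(n)\le2n^3$ this gives $\frac1{20}<\liminf S(n)/n^3\le\limsup S(n)/n^3\le2$. We do not determine the leading constant.

\section{The Bellman--Ford circuit and a counting heuristic}\label{sec:bf}

The Bellman--Ford circuit supplies the upper bounds, and it also suggests how a lower bound should be organized.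

\begin{proposition}\label{prop:bf}
Let $n\ge4$ and $2\le k\le n-1$. The minimum weight of a path from $1$ to $n$ with at most $k$ edges is computed by a skew circuit with $(n-2)\bigl[(k-2)(n-3)+1\bigr]$ gates labeled $+$ and equally many gates labeled $\min$.
\end{proposition}

\begin{proof}
Let $I=\{2,\dots,n-1\}$. For $v\in I$ put $D_1(v)=x_{1v}$ and, for $2\le j\le k-1$,
\[
D_j(v)=\min\Bigl\{D_{j-1}(v),\ \min_{u\in I\setminus\{v\}}\bigl(D_{j-1}(u)+x_{uv}\bigr)\Bigr\};
\]
let the output be $\min\{x_{1n},\min_{u\in I}(D_{k-1}(u)+x_{un})\}$. By induction on $j$, the value $D_j(v)$ is the minimum weight of a walk from $1$ to $v$ with at most $j$ edges whose vertices after the first lie in $I$: such a walk has at most $j-1$ edges, or it has $j\ge2$ edges and its last edge comes from some $u\in I\setminus\{v\}$, and conversely every term of the minimum is the weight of such a walk. So the output is the minimum weight of a walk from $1$ to $n$ with at most $k$ edges and inner vertices in $I$. Every path from $1$ to $n$ with at most $k$ edges is such a walk, and deleting closed subwalks turns such a walk into a path that is neither longer nor heavier. A minimum of $r$ values costs $r-1$ gates. Each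 of the $(k-2)(n-2)$ entries $D_j(v)$ with $j\ge2$ therefore costs $n-3$ gates of each kind, and the output costs $n-2$ gates of each kind.
\end{proof}

Consider in this circuit a path with vertices $1=v_0,v_1,\dots,v_k=n$ and edges $e_j=(v_{j-1},v_j)$. Its weight is accumulated as $(\cdots(x_{e_1}+x_{e_2})+\cdots)+x_{e_k}$, and the gate that adds $x_{e_j}$ names both the level $j$ and the edge $e_j$. The gates that add $x_{e_2},x_{e_4},\dots$ already reveal all inner vertices in their order: $\lfloor k/2\rfloor$ gates determine the path, and each of them remembers two vertices. The next lemma says what such an encoding is worth.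

\begin{lemma}\label{lem:estimate}
Let $G$ be the complete digraph on $n\ge4$ vertices, with $s=1$ and $t=n$. Let $2\le k\le n-1$ and $j\ge1$. Then $|\mathcal{P}_k|=\frac{(n-2)!}{(n-1-k)!}$, and $\binom{N}{j}\ge|\mathcal{P}_k|$ implies
\[
N\ \ge\ \frac je\Bigl(\frac{n-2}{e}\Bigr)^{(k-1)/j}.
\]
\end{lemma}

\begin{proof}
A path in $\mathcal{P}_k$ is an ordered choice of $k-1$ distinct inner vertices out of $n-2$, so $|\mathcal{P}_k|$ is the product of the $k-1$ largest factors of $(n-2)!$. Let $\gamma$ be their geometric mean. The smallest of them is at most $\gamma$, hence so are the remaining factors of $(n-2)!$, and therefore $\gamma\ge((n-2)!)^{1/(n-2)}$. For every $r\ge1$ we have $r!\ge(r/e)^r$, since $e^r\ge r^r/r!$. Thus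
\[
\Bigl(\frac{n-2}{e}\Bigr)^{k-1}\le|\mathcal{P}_k|\le\binom Nj\le\frac{N^j}{j!}\le\Bigl(\frac{eN}{j}\Bigr)^j,
\]
and it remains to take $j$-th roots.
\end{proof}

So if each path with $k$ edges can be recovered from a set of $j$ gates labeled $+$, the circuit has about $j\,n^{(k-1)/j}$ such gates. The ratio $j/k$ decides everything. Recording all $j=k-1$ additions along the path yields only the order $kn\le n^2$. Recording $j=(k-1)/2$ of them yields $kn^2$, which is what we want. No smaller proportion can work in all circuits: for $k=n-1$ and $j$ about $\alpha n$ with $\alpha<\frac12$ fixed, the lemma would give the order $n^{1+1/\alpha}$, more than the size in Proposition~\ref{prop:bf}.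

In a skew circuit a $+$ gate adds a constant or names an edge. In a general circuit it names nothing: both inputs may be large subcircuits, each offering many different sums, and these need not be weights of subpaths. The content of Theorem~\ref{thm:count} is that $\lfloor k/2\rfloor$ well-chosen gates determine the path nevertheless.

\section{Parse trees}\label{sec:parse}

Fix $G,s,t,k$ and $F$ as in Theorem~\ref{thm:count}. To speak of the gates that a path uses, we expand $F$ as a minimum of linear forms and record how each form is produced. To keep the two kinds of objects apart, we write $u\prec v$ for nodes of the circuit if $u\neq v$ and a chain of wires leads from $u$ to $v$; this is a strict partial order because the circuit is acyclic. Call one input of each gate \emph{left} and the other \emph{right}.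

\begin{definition}
A \emph{parse tree at} a circuit node $v$ is a rooted tree whose nodes are labeled by circuit nodes, and whose root has label $v$. If $v$ is a leaf, the tree is a single node. If $v$ is a $\min$ gate, the root has one child, and the subtree there is a parse tree at one of the two inputs of $v$. If $v$ is a $+$ gate, the root has a left and a right child, and the subtrees there are parse trees at the left and at the right input of $v$. A \emph{parse tree of $F$} is a parse tree at the output.
\end{definition}

For a parse tree $T$, let $m_T(e)$ be the number of its leaves that carry the variable $x_e$, let $c_T\ge0$ be the sum of the constants at its other leaves, and let $\operatorname{supp}(T)=\{e: m_T(e)\ge1\}$. We use three facts.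

\begin{itemize}
\item[(A)] \emph{Expansion.} There are finitely many parse trees at each node $v$, and the value at $v$ is the minimum of $c_T+\sum_em_T(e)x_e$ over them. This follows by induction along $\prec$; at a $+$ gate one uses $\min_{a\in A}a+\min_{b\in B}b=\min_{a\in A,\,b\in B}(a+b)$.
\item[(B)] \emph{Labels decrease.} If the node $y$ lies strictly below the node $z$ in a parse tree, then the label of $y$ is $\prec$ the label of $z$. In particular, two nodes with the same label are never one below the other.
\item[(C)] \emph{Cut and paste.} If a node $y$ of a parse tree at $v$ has label $u$, then replacing the subtree at $y$ by any parse tree at $u$ gives again a parse tree at $v$.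
\end{itemize}

We also need a fact about a path $p$ with vertices $s=v_0,v_1,\dots,v_k=t$. Every vertex has at most one outgoing and at most one incoming edge in $p$. Hence:

\begin{itemize}
\item[(D)] A path from $s$ that uses only edges of $p$ is an initial segment of $p$, and a path to $t$ that uses only edges of $p$ is a final segment of $p$. In particular, no proper subset of $p$ contains an $s$--$t$ path.
\end{itemize}

The parse trees of $F$ need not correspond to paths; those of the Bellman--Ford circuit, for instance, include walks that repeat edges. What \eqref{eq:sandwich} forces is the following, and the rest of the proof uses nothing else about the function computed by $F$.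

\begin{lemma}\label{lem:support}
\begin{itemize}
\item[(i)] For every parse tree $T$ of $F$, the set $\operatorname{supp}(T)$ contains an $s$--$t$ path.
\item[(ii)] For every $p\in\mathcal{P}_k$ there is a parse tree $T_p$ of $F$ with $m_{T_p}(e)=1$ for $e\in p$ and $m_{T_p}(e)=0$ for $e\notin p$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Suppose that $\operatorname{supp}(T)$ contains no $s$--$t$ path. Put $x_e=0$ for $e\in\operatorname{supp}(T)$ and $x_e=c_T+1$ otherwise. Then $F(x)\le c_T$ by (A), while every $s$--$t$ path has an edge outside $\operatorname{supp}(T)$, so that $\operatorname{dist}(x)\ge c_T+1$. This contradicts the left inequality in \eqref{eq:sandwich}.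

(ii) Put $x_e=1$ for $e\in p$ and $x_e=k+1$ otherwise. The right inequality in \eqref{eq:sandwich} gives $F(x)\le k$, so by (A) some parse tree $T$ of $F$ has $c_T+\sum_em_T(e)x_e\le k$. As $c_T\ge0$, this forces $\operatorname{supp}(T)\subseteq p$, and then $\operatorname{supp}(T)=p$ by (i) and (D). The $k$ multiplicities $m_T(e)$, $e\in p$, are at least $1$ and have sum at most $k$, so they all equal $1$.
\end{proof}

Fix one tree $T_p$ for each $p\in\mathcal{P}_k$. It has exactly $k$ \emph{variable leaves}, one for each edge of $p$, and we speak of \emph{the leaf of $e$}. The strategy is now a tension between (C) and Lemma~\ref{lem:support}(i): if two trees $T_p$ and $T_{p'}$ share gates, then (C) produces hybrids of them, and every hybrid must still connect $s$ to $t$.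

\section{Paths with two and three edges}\label{sec:small}

For $k=2$ and $k=3$ we have $\lfloor k/2\rfloor=1$, and Theorem~\ref{thm:count} says that a single gate determines the path.

Let $k=2$. The lowest common ancestor of the two variable leaves of $T_p$ has two children, so its label is a $+$ gate $g_p$. Suppose that $g_p=g_{p'}$ for $p=\{(s,u),(u,t)\}$ and $p'=\{(s,u'),(u',t)\}$. The right children of the two nodes carry the same label, so by (C) we may paste the right subtree from $T_{p'}$ into $T_p$. The support of the hybrid consists of one edge of $p$ and one edge of $p'$. It contains an $s$--$t$ path, which is not the edge $(s,t)$ and so uses both edges; this forces $u=u'$. In the complete digraph we get $S_+(F)\ge n-2$, the number of $+$ gates in Proposition~\ref{prop:bf} for $k=2$.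

Let $k=3$. The lowest common ancestor of all three variable leaves splits them as $1+2$. Let $y_p$ be the lowest common ancestor of the two that stay together, and let $g_p$ be its label. The node $y_p$ divides $T_p$ into three regions, the left subtree, the right subtree and the outside, and each region contains exactly one variable leaf. Suppose that $g_p=g_{p'}$, where $p$ has edges $e_1=(s,u)$, $e_2=(u,w)$, $e_3=(w,t)$ and $p'$ has inner vertices $u',w'$. Let $f_i$ be the edge of $p'$ in the same region as $e_i$. By (C), each region can be taken from either tree, so each of the sets
\[
\{f_1,e_2,e_3\},\qquad\{e_1,e_2,f_3\},\qquad\{e_1,f_2,e_3\}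
\]
contains an $s$--$t$ path. In the first set only $f_1$ can leave $s$, so $f_1=(s,u')$. In the second only $f_3$ can enter $t$, so $f_3=(w',t)$, and hence $f_2=(u',w')$. A path in the third set $\{(s,u),(u',w'),(w,t)\}$ starts with $(s,u)$; it must continue from $u\ne w$, so $u'=u$; and it must continue from $w'\ne t$, so $w'=w$. Thus $p=p'$. In the complete digraph we get $S_+(F)\ge(n-2)(n-3)$, against $(n-2)^2$ in Proposition~\ref{prop:bf}. One gate remembers two vertices, although it need not be wired to any variable.

The argument worked because each region held one edge, so that a hybrid differed from $p$ in one edge. For larger $k$ three questions arise: how to cut $T_p$ into regions with one edge each, using only $\lfloor k/2\rfloor$ nodes; why these nodes carry different gates; and how to exchange regions when $T_p$ and $T_{p'}$ use the same gates but nest them differently, which nothing rules out in advance.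

\section{The gates that determine a path}\label{sec:proof}

\subsection*{Cutting a parse tree by parity}

For a node $y$ of $T_p$, let $\ell(y)$ be the number of variable leaves in the subtree at $y$. Deleting the two tree edges below each of $j$ nodes of type $+$ leaves $2j+1$ components, so one variable leaf per component requires $2j+1\ge k$. There is no room to spare: almost every component must receive exactly one leaf. Parity finds such a cut. Going up the tree, let each subtree carry at most one leaf that is not yet cut off; a cut is needed exactly when two such leaves meet.

\begin{definition}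
A $+$ node of $T_p$ is \emph{marked} if $\ell$ is odd at both of its children. The \emph{pieces} of $T_p$ are the components that remain when the two tree edges below each marked node are deleted. The \emph{top} of a piece is its highest node, and the marked nodes in a piece are its \emph{ports}.
\end{definition}

The tops are the root of $T_p$ and the children of the marked nodes; the bottom nodes of a piece are its ports and leaves of $T_p$. See Figure~\ref{fig:pieces}. For the tree $(\cdots(x_{e_1}+x_{e_2})+\cdots)+x_{e_k}$ of Section~\ref{sec:bf}, the node adding $x_{e_j}$ has $\ell=j-1$ and $\ell=1$ at its children, so the marked nodes are those adding $x_{e_2},x_{e_4},\dots$, as in the heuristic.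

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.95,
 u/.style={circle,draw,inner sep=1pt,minimum size=5.5mm},
 m/.style={circle,draw,fill=black!20,inner sep=1pt,minimum size=5.5mm}]
\node[u] (r) at (0,0) {$7$};
\node (e1) at (-1.5,-1) {$e_1$};
\node[m,label=right:$g_1$] (g1) at (1.5,-1) {$6$};
\node[u] (a) at (-0.5,-2) {$3$};
\node[u] (b) at (3.5,-2) {$3$};
\node (e2) at (-1.5,-3) {$e_2$};
\node[m,label=right:$g_2$] (g2) at (0.5,-3) {$2$};
\node[m,label=left:$g_3$] (g3) at (2.5,-3) {$2$};
\node (e7) at (4.5,-3) {$e_7$};
\node (e3) at (0,-4) {$e_3$};
\node (e4) at (1,-4) {$e_4$};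
\node (e5) at (2,-4) {$e_5$};
\node (e6) at (3,-4) {$e_6$};
\draw (r)--(e1) (r)--(g1) (a)--(e2) (a)--(g2) (b)--(g3) (b)--(e7);
\draw[dashed] (g1)--(a) (g1)--(b) (g2)--(e3) (g2)--(e4) (g3)--(e5) (g3)--(e6);
\end{tikzpicture}
\caption{A parse tree for a path with seven edges, with $\min$ nodes and constants suppressed. Each $+$ node shows the number of variable leaves below it and is marked (shaded) when this number is odd at both children. Deleting the dashed edges below the three marked nodes leaves seven pieces, each with exactly one variable leaf.}\label{fig:pieces}
\end{figure}

\begin{lemma}\label{lem:pieces}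
Every piece of $T_p$ whose top is a child of a marked node contains exactly one variable leaf. The piece at the root contains one variable leaf if $k$ is odd and none if $k$ is even. There are exactly $\lfloor k/2\rfloor$ marked nodes.
\end{lemma}

\begin{proof}
For a node $y$, let $r(y)$ be the number of variable leaves in the subtree at $y$ that lie in the same piece as $y$. We show by induction from the leaves that $r(y)\in\{0,1\}$ and $r(y)\equiv\ell(y)\pmod 2$. At a leaf, $r=\ell\in\{0,1\}$. At a $\min$ node, $r$ and $\ell$ are those of the child. At a marked node, $r=0$ and $\ell$ is a sum of two odd numbers. At an unmarked $+$ node with children $a,b$ we have $r=r(a)+r(b)$ and $\ell=\ell(a)+\ell(b)$, and $r\le1$ because $\ell(a)$ and $\ell(b)$ are not both odd.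

A piece with top $z$ contains $r(z)$ variable leaves. Since $\ell$ is odd at the children of marked nodes and equals $k$ at the root, the first two claims follow. Counting variable leaves piece by piece gives $k=2j+r(\text{root})$, where $j$ is the number of marked nodes; so $j=\lfloor k/2\rfloor$.
\end{proof}

To pass from nodes of the tree to gates of the circuit, we need the marked nodes to have different labels. A gate may in general label several nodes of one parse tree, but in $T_p$ this happens only for subtrees without variables.

\begin{lemma}\label{lem:distinct}
If a node $y$ of $T_p$ has $\ell(y)\ge1$, then no other node of $T_p$ has the same label.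
\end{lemma}

\begin{proof}
Let $z\ne y$ have the same label. By (B), the subtrees at $y$ and at $z$ are disjoint. Replace the subtree at $y$ by a copy of the subtree at $z$; by (C) this is a parse tree of $F$. Let $e$ be an edge whose leaf lies in the subtree at $y$. It is the only leaf of $T_p$ carrying $x_e$, it has been removed, and it is not in the copied subtree. So the new tree has support in $p\setminus\{e\}$, which contradicts Lemma~\ref{lem:support}(i) and (D).
\end{proof}

Let $\Gamma_p$ be the set of labels of the marked nodes of $T_p$. Marked nodes have $\ell\ge2$, so by Lemmas~\ref{lem:pieces} and~\ref{lem:distinct} the set $\Gamma_p$ consists of exactly $\lfloor k/2\rfloor$ gates labeled $+$, and each $g\in\Gamma_p$ labels a unique marked node. We can now name the pieces in terms of the circuit. The piece whose top is the left or right child of the marked node with label $g$ has \emph{address} $(g,L)$ or $(g,R)$, and the piece at the root has address $\ast$. The address of an edge $e\in p$ is the address of the piece containing its leaf. By Lemma~\ref{lem:pieces}, taking addresses is a bijection from $p$ onto $\Gamma_p\times\{L,R\}$ if $k$ is even, and onto $(\Gamma_p\times\{L,R\})\cup\{\ast\}$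 if $k$ is odd. Consequently, if $\Gamma_p=\Gamma_{p'}$, then matching edges with the same address is a bijection between $p$ and $p'$.

\subsection*{Exchanging one piece}

The label of the top of a piece depends only on its address: it is the left or right input of $g$, or the output. So a piece of $T_{p'}$ fits, at its top, in place of the piece of $T_p$ with the same address. At the bottom it may not fit, since its ports may be other gates than the ports of the piece it replaces. But every port is a gate of $\Gamma_{p'}=\Gamma_p$, and $T_p$ contains a subtree at that gate somewhere; we use it as filling. Some edges of $p$ may then disappear and others may be repeated, which does no harm. What has to be checked is that the filling does not bring back the edge that we want to remove, and this is guaranteed by acyclicity.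

\begin{lemma}\label{lem:exchange}
Let $p,p'\in\mathcal{P}_k$ with $\Gamma_p=\Gamma_{p'}$, and let $e\in p$ and $f\in p'$ have the same address. Then $(p\setminus\{e\})\cup\{f\}$ contains an $s$--$t$ path.
\end{lemma}

\begin{proof}
Write $T=T_p$, $T'=T_{p'}$ and $\Gamma=\Gamma_p$. For $g\in\Gamma$ let $y_g$ and $y'_g$ be the marked nodes with label $g$ in $T$ and in $T'$. Let $C$ and $C'$ be the pieces of $T$ and $T'$ with the common address $h$ of $e$ and $f$, and let $z$ and $z'$ be their tops, which have the same label $v$. Let $\lambda\in C$ be the leaf of $e$.

Start with the subtree of $T'$ at $z'$. For each port of $C'$, say with label $g'$, replace the subtree at this port by a copy of the subtree of $T$ at $y_{g'}$. The ports of $C'$ are bottom nodes of $C'$, so these replacements do not interfere, and by (C) the result $U$ is a parse tree at $v$. Now replace the subtree of $T$ at $z$ by $U$. By (C) this is a parse tree $T^\ast$ of $F$. A variable leaf of $T^\ast$ is of one of three kinds.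
\begin{itemize}
\item[(a)] A leaf of $T$ outside the subtree at $z$. It is not $\lambda$, so its edge lies in $p\setminus\{e\}$.
\item[(b)] A variable leaf of $C'$. By Lemma~\ref{lem:pieces} there is only one, the leaf of $f$.
\item[(c)] A copy of a leaf of $T$ below $y_{g'}$, where $g'$ labels a port of $C'$. We claim that $\lambda$ is not below $y_{g'}$, so that the edge lies in $p\setminus\{e\}$.
\end{itemize}
If $h=\ast$, the claim holds because no ancestor of $\lambda$ in $T$ is marked. Let $h=(g,L)$ or $(g,R)$. The port lies strictly below $y'_g$ in $T'$, so $g'\prec g$ by (B). On the other hand, $y_g$ is the lowest marked ancestor of $\lambda$ in $T$. If the marked node $y_{g'}$ were an ancestor of $\lambda$, it would be $y_g$ or lie above $y_g$, and (B) would give $g=g'$ or $g\prec g'$. Both contradict $g'\prec g$.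

Thus $\operatorname{supp}(T^\ast)\subseteq(p\setminus\{e\})\cup\{f\}$, and Lemma~\ref{lem:support}(i) applies.
\end{proof}

\subsection*{Recovering the path}

One exchange does not show that $f=e$: the edge $f$ could be a shortcut that jumps over $e$ and some of its neighbors. But it shows that $f$ runs forward along $p$, and a path with $k$ edges that only runs forward along $p$ has no edge to spare for a shortcut.

\begin{proof}[Proof of Theorem~\ref{thm:count}]
We show that $p\mapsto\Gamma_p$ is injective; since each $\Gamma_p$ is a set of $\lfloor k/2\rfloor$ gates labeled $+$, this proves the theorem. Let $\Gamma_p=\Gamma_{p'}$. Let $p$ have vertices $s=v_0,v_1,\dots,v_k=t$ and edges $e_i=(v_{i-1},v_i)$, and let $f_i\in p'$ have the same address as $e_i$. Then $p'=\{f_1,\dots,f_k\}$.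

Fix $i$ and write $f_i=(a,b)$. By Lemma~\ref{lem:exchange}, the set $(p\setminus\{e_i\})\cup\{f_i\}$ contains an $s$--$t$ path $Q$, and $Q$ uses $f_i$ by (D). The part of $Q$ from $s$ to $a$ uses only edges of $p\setminus\{e_i\}$, so by (D) it is an initial segment of $p$ avoiding $e_i$, and $a\in\{v_0,\dots,v_{i-1}\}$. The part from $b$ to $t$ is a final segment of $p$ avoiding $e_i$, so $b\in\{v_i,\dots,v_k\}$.

Hence every edge of $p'$ has the form $(v_\alpha,v_\beta)$ with $\alpha<\beta$. The path $p'$ goes from $v_0$ to $v_k$ in $k$ steps, each raising the index by at least $1$, so each step raises it by exactly $1$. Thus $p'$ visits $v_0,v_1,\dots,v_k$ in this order, and $p'=p$ because an edge is determined by its ends.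
\end{proof}

\begin{remark}[The role of the hypotheses]
The left inequality in \eqref{eq:sandwich} gives Lemma~\ref{lem:support}(i), and with it every cut-and-paste argument; without it the constant $0$ would do. The right inequality gives the trees $T_p$; without it the leaf $x_{1n}$ would do in the complete digraph. Lemma~\ref{lem:support}(i) needs arbitrarily large weights: if all weights were bounded by $M$, then in the complete digraph $\min\{\operatorname{dist},M\}=\operatorname{dist}$, and a circuit could have a parse tree with empty support. The sign of the constants enters only through $c_T\ge0$, which \eqref{eq:sandwich} at $x=0$ forces in any case. Parallel edges are excluded for the last sentence of the proof: for two parallel edges $e,e'$ from $s$ to $t$, the circuit $\min\{x_e,x_{e'}\}$ computes $\operatorname{dist}$, while $|\mathcal{P}_1|=2>\binom00$. Finally, $\min$ gates play no part in the count.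
\end{remark}

\section{The complete digraph}\label{sec:complete}

Let $G$ be the complete digraph on $n\ge4$ vertices, with $s=1$ and $t=n$. Odd path lengths are the efficient ones, since $m$ gates then encode $2m$ inner vertices. If $F$ satisfies \eqref{eq:sandwich} for $k=2m+1$ with $1\le m\le\frac{n-2}2$, then Theorem~\ref{thm:count} and Lemma~\ref{lem:estimate} with $j=m$ give
\begin{equation}\label{eq:m}
S_+(F)\ \ge\ \frac{m\,(n-2)^2}{e^3}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
Here $F=\operatorname{dist}$, so \eqref{eq:sandwich} holds for every $k\le n-1$. Take $m=\lfloor\frac{n-2}2\rfloor$, which satisfies $m\ge1$ and $m\ge\frac{n-3}2$; then \eqref{eq:m} is the first claim. For $n\ge6$ we have $n-3\ge\frac n2$ and $n-2\ge\frac{2n}3$, so $(n-3)(n-2)^2\ge\frac n2\cdot\frac{4n^2}9=\frac{2n^3}9$.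
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hops}]
For $k\ge2$, Proposition~\ref{prop:bf} gives $S^{(k)}(n)\le2(n-2)[(k-2)(n-3)+1]$, which is at most $2kn^2$ and equals $2(n-2)$ for $k=2$. For $k=1$ the output is the leaf $x_{1n}$. For $k=2$, Theorem~\ref{thm:count} gives $S_+(F)\ge|\mathcal{P}_2|=n-2$.

Let $3\le k\le n-1$ and $m=\lfloor\frac{k-1}2\rfloor$, so that $1\le m\le\frac{n-2}2$ and $2m+1\le k$. The minimum over paths with at most $k$ edges lies between $\operatorname{dist}$ and the minimum over $\mathcal{P}_{2m+1}$, so \eqref{eq:m} holds for this $m$. We have $m\ge\frac k4$: for $k=3$ because $m=1$, and for $k\ge4$ because $m\ge\frac{k-2}2\ge\frac k4$. With $n-2\ge\frac n2$ we obtain $S_+(F)\ge\frac{kn^2}{16e^3}$.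
\end{proof}

The longest paths are not the best choice for the constant. In $|\mathcal{P}_k|=(n-2)(n-3)\cdots(n-k)$ the last factors are small when $k$ is near $n$, and Lemma~\ref{lem:estimate} replaces the geometric mean of the factors by its worst value. Taking $k$ near $\kappa n$ trades a smaller $m$ for a larger mean.

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
Fix $\kappa\in(0,1)$, and let $m=\lfloor\kappa n/2\rfloor$ and $k=2m+1$. For large $n$ we have $m\ge1$ and $k\le n-1$. Theorem~\ref{thm:count}, the formula for $|\mathcal{P}_k|$ in Lemma~\ref{lem:estimate}, and $\binom Nm\le N^m/m!$ give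
\[
S_+(n)\ \ge\ (m!)^{1/m}\Bigl(\frac{(n-2)!}{(n-2-2m)!}\Bigr)^{1/m}.
\]
We use Stirling's formula in the form $\ln r!=r\ln r-r+O(\log r)$. It gives $(m!)^{1/m}=(1+o(1))\frac me=(1+o(1))\frac{\kappa n}{2e}$. The function $r\ln r-r$ has derivative $\ln r$, so changing $r$ by $O(1)$ changes it by $O(\log n)$ in our range. Since $n-2-2m=(1-\kappa)n+O(1)$,
\begin{align*}
\ln\frac{(n-2)!}{(n-2-2m)!}
&=n\ln n-n-(1-\kappa)n\ln\bigl((1-\kappa)n\bigr)+(1-\kappa)n+O(\log n)\\
&=\kappa n\ln n-\bigl[\kappa+(1-\kappa)\ln(1-\kappa)\bigr]n+O(\log n).
\end{align*}
Dividing by $m=\frac{\kappa n}2\bigl(1+O(1/n)\bigr)$ gives $2\ln n-2-\frac{2(1-\kappa)}\kappa\ln(1-\kappa)+o(1)$. Therefore $S_+(n)\ge(1+o(1))\,\varphi(\kappa)\,n^3$ with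
\[
\varphi(\kappa)=\frac{\kappa}{2e^3}\,(1-\kappa)^{-2(1-\kappa)/\kappa},
\]
and so $\liminf S_+(n)/n^3\ge\varphi(\kappa)$ for every $\kappa\in(0,1)$.

The function $\varphi$ is continuous on $(0,1)$. As $\kappa\to0$, the power tends to $e^2$ because $-\ln(1-\kappa)/\kappa\to1$, so $\varphi(\kappa)\to0$. As $\kappa\to1$, the power tends to $1$ because $(1-\kappa)\ln(1-\kappa)\to0$, so $\varphi(\kappa)\to\frac1{2e^3}$. Since $\varphi(\frac12)=\frac1{e^3}$ exceeds both limits, $\varphi$ attains its maximum. Finally, $\varphi(\kappa)>\frac1{20}$ is equivalent to
\[
\ln\kappa-\frac{2(1-\kappa)}{\kappa}\ln(1-\kappa)\ >\ 3-\ln10\approx0.6974 .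
\]
At $\kappa=0.58$ the left side is approximately $-0.5447+1.2564=0.7117$, and $\varphi(0.58)\approx\frac{2.037}{40.17}\approx0.0507$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Lower Bounds For Read-Once And Tropical Formulas},
\texttt{https://www.imsc.res.in/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 430/\allowbreak Arghya-Sadhukkan-MSc-Thesis.pdf\allowbreak ?sequence=1}.

\end{thebibliography}
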